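# Entropy vectors as a face of a tropicalized graph profile

## A pattern with one vertex for each set of indices

Fix $n\ge 2$, let $N=\{1,\dots,n\}$, and let $\mathcal S$ be the set of nonempty subsets of $N$. Let $T$ be the graph with one vertex $x_S$ for each $S\in\mathcal S$ and with an edge $x_Sx_{\{i\}}$ whenever $|S|\ge 2$ and $i\in S$. Write $x_i=x_{\{i\}}$. The graph $T$ is bipartite (singletons on one side, larger sets on the other). It is connected, because $x_N$ is adjacent to every $x_i$ and every other $x_S$ is adjacent to some $x_i$.

From $T$ we build two families of graphs, indexed by $S\in\mathcal S$.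

- $F_{\{i\}}$ is the single vertex $x_i$. For $2\le |S|<n$, $F_S$ is the star with center $x_S$ and leaves $x_i$, $i\in S$. Finally $F_N=T$.
- $J_S$ consists of two copies of $T$ glued along the vertices $x_i$, $i\in S$, and along nothing else.

Each $J_S$ is a simple graph: every edge of $T$ contains a non-singleton vertex, such vertices are never glued, so no two edges become parallel. It is connected because $T$ is connected and $S\neq\emptyset$.

For $n=2$, $T$ is the path $x_1 - x_{12} - x_2$. The double $J_{\{1\}}$ is a path with five vertices whose middle vertex is $x_1$, and $J_{\{1,2\}}$ is a 4-cycle. For $n=3$, $T$ has seven vertices: a hexagon $x_1,x_{12},x_2,x_{23},x_3,x_{13}$ and a vertex $x_{123}$ joined to $x_1,x_2,x_3$.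

Here is what the two families do. Let $\hom(F,G)$ be the number of graph homomorphisms from $F$ to $G$, that is, of maps $V(F)\to V(G)$ that send edges to edges. Pick a homomorphism $Y:T\to G$ uniformly at random, put $X_i=Y(x_i)$, and let $h(S)$ be the Shannon entropy of $(X_i)_{i\in S}$. The star $F_S$ bounds $h(S)$ from above: $Y$ restricted to $F_S$ is a random homomorphism $F_S\to G$ that determines $(X_i)_{i\in S}$, so $h(S)\le\log\hom(F_S,G)$. The double $J_S$ bounds $h(S)$ from below: take two copies of $Y$, conditionally independent given $(X_i)_{i\in S}$. Together they form a random homomorphism $J_S\to G$ of entropy $2\log\hom(T,G)-h(S)$. So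
$$2\log\hom(T,G)-\log\hom(J_S,G)\ \le\ h(S)\ \le\ \log\hom(F_S,G).$$

Test this for $n=2$, $S=\{1\}$. Let $w(v)$ be the number of two-step walks in $G$ starting at $v$. Then $\hom(F_1,G)=|V(G)|$, $\hom(T,G)=\sum_v w(v)$ and $\hom(J_{\{1\}},G)=\sum_v w(v)^2$, and the outer inequality says $(\sum_v w(v))^2\le |V(G)|\sum_v w(v)^2$, which is Cauchy–Schwarz.

When the two bounds coincide for every $S$, the homomorphism counts spell out the entropies of $n$ random variables. The construction is for exactly this: to carry the geometry of the set of entropy vectors into the geometry of homomorphism counts. The first is known to be complicated when $n=4$. The second was conjectured to be simple, in the sense that we now make precise.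

## Tropicalized graph profiles and the polyhedrality conjecture

All graphs are finite and simple. For a finite collection $\mathcal U=\{F_1,\dots,F_\ell\}$ of graphs, the **graph profile** is
$$\mathcal N_{\mathcal U}=\{(\hom(F_1,G),\dots,\hom(F_\ell,G)) \mid G\text{ a graph}\}\subseteq\mathbb R^\ell_{\ge0}.$$
For $\mathcal M\subseteq\mathbb R^\ell_{\ge 0}$ and $\tau>1$, let $\log_\tau(\mathcal M)$ be the set of vectors $(\log_\tau s_1,\dots,\log_\tau s_\ell)$ with $s\in\mathcal M$ and all $s_i>0$, and write $\log$ for $\log_e$. The **tropicalization** $\operatorname{trop}(\mathcal M)$ is the limit of the sets $\log_\tau(\mathcal M)$ as $\tau\to\infty$: it is the set of all $y\in\mathbb R^\ell$ for which there are $\tau_k\to\infty$ and $y_k\in\log_{\tau_k}(\mathcal M)$ with $y_k\to y$.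

Let $\operatorname{cone}(A)$ be the set of finite nonnegative linear combinations of points of $A$, and let $\operatorname{cl}$ denote closure. A **polyhedral cone** is the solution set of finitely many inequalities $c\cdot y\ge0$; it is a **rational polyhedral cone** if the vectors $c$ can be taken rational.

We use one theorem as given (Blekherman, Raymond, Singh, Thomas 2022):
$$\operatorname{trop}(\mathcal N_{\mathcal U})=\operatorname{cl}\bigl(\operatorname{cone}(\log(\mathcal N_{\mathcal U}))\bigr), \tag{1}$$
which is a closed convex cone, determined by the linear inequalities corresponding to the pure binomial inequalities valid on $\mathcal N_{\mathcal U}$. A pure binomial inequality $\prod_i\hom(F_i,G)^{a_i}\ge\prod_i\hom(F_i,G)^{b_i}$ with $a_i,b_i\ge0$ corresponds to $\sum_i(a_i-b_i)y_i\ge0$. It is also known (Blekherman, Raymond 2022) that this cone is rational polyhedral when $\mathcal U$ consists of graphs that are chordal and series-parallel. Blekherman, Raymond, Singh and Thomas (2022) conjectured that the tropicalization of any graph profile is a rational polyhedral cone. We shall disprove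 this.

One observation is used several times: a positive homomorphism count is at least $1$, so
$$\operatorname{trop}(\mathcal N_{\mathcal U})\subseteq\mathbb R^\ell_{\ge0}. \tag{2}$$

A first example by hand: let $\mathcal U=\{K_1,K_2\}$. For a graph with $v$ vertices and $e\geq 1$ edges, the counts are $v$ and $2e$, with $1\le 2e\le v^2$. So $0\le y_2\le 2y_1$ on the tropicalization. One edge with $v-2$ isolated vertices gives the counts $(v,2)$; with $\tau=v\to\infty$ the limit is $(1,0)$. The complete graph gives $(v,v(v-1))$, hence the limit $(1,2)$. Since the tropicalization is a convex cone, it is exactly $\{0\le y_2\le2y_1\}$. With at most two graphs, nothing worse than a sector can occur.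

**Proposition 1.** If $\ell\le2$, then $\operatorname{trop}(\mathcal N_{\mathcal U})$ is polyhedral.

**Proof.** Let $C=\operatorname{trop}(\mathcal N_{\mathcal U})$, a closed convex cone in $\mathbb R^\ell_{\ge0}$ by (1) and (2). For $\ell=1$ it is $\{0\}$ or $[0,\infty)$. Let $\ell=2$ and $C\ne\{0\}$. The angles of the nonzero points of $C$ form a nonempty compact set in $[0,\pi/2]$, since $C$ meets the unit circle in a compact set. Let $\alpha\le\beta$ be its minimum and maximum. Every vector with angle in $[\alpha,\beta]$ is a nonnegative combination of vectors of angle $\alpha$ and $\beta$, so it lies in $C$. Hence $C$ is the solution set of $y_1\ge0$, $y_2\ge0$, $-y_1\sin\alpha+y_2\cos\alpha\ge0$ and $y_1\sin\beta-y_2\cos\beta\ge0$. $\square$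

The proof says nothing about whether the slopes are rational, and we do not address that question.

## The entropy cone and the three theorems

All random variables take finitely many values and logarithms are natural. We recall the facts about entropy that we need. The entropy $H(X)=-\sum_x p(x)\log p(x)$ satisfies $0\le H(X)\le\log(\text{number of possible values})$, with equality on the right for a uniform variable. If $Z$ is a function of $Y$, then $H(Z)\le H(Y)$ and $H(Y|Z)=H(Y)-H(Z)$. The conditional mutual information
$$I(X{:}Y|Z)=H(X,Z)+H(Y,Z)-H(Z)-H(X,Y,Z)$$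
is nonnegative, and is zero exactly when $X,Y$ are conditionally independent given $Z$. It obeys the chain rule
$$I(R{:}XY|Z)=I(R{:}X|Z)+I(R{:}Y|XZ), \tag{3}$$
so each term on the right is at most the left-hand side.

**Definition.** A vector $h\in\mathbb R^{2^n-1}$, indexed by $\mathcal S$, is **entropic** if $h(S)=H(X_i:i\in S)$ for some random variables $X_1,\dots,X_n$. Let $\mathcal E_n$ be the closure of the convex cone generated by all entropic vectors.

A linear inequality that is valid for all entropic vectors is valid on $\mathcal E_n$. For $n=2$ the cone is easy to compute. The three numbers $a=h(12)-h(2)$, $b=h(12)-h(1)$, $c=h(1)+h(2)-h(12)$ are nonnegative for entropic vectors, and $(h(1),h(2),h(12))=a(1,0,1)+b(0,1,1)+c(1,1,1)$. Each of the three generators is a multiple of an entropic vector: take one fair bit and one constant, in either order, or the same fair bit twice. So $\mathcal E_2$ is a simplicial cone.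

The main results are as follows. In Theorem A the graphs $\hat F_S$, $\hat J_S$ are decorated versions of $F_S$, $J_S$, constructed below; for short, the coordinate belonging to $\hat F_S$ is written $y(F_S)$, and likewise for $J_S$.

**Theorem A.** For every $n\ge2$ there are connected graphs $\hat F_S,\hat J_S$ ($\emptyset\ne S\subseteq N$) such that, for $\mathcal U=\{\hat F_S\}\cup\{\hat J_S\}$, the cone $K=\operatorname{trop}(\mathcal N_{\mathcal U})$, with coordinates $y(F_S),y(J_S)$, satisfies:

1. $f_S(y):=y(F_S)+y(J_S)-2y(F_N)\ge0$ on $K$ for all $S$. With $f=\sum_Sf_S$, the face $K\cap\{f=0\}$ equals $L(\mathcal E_n)$, where $L$ is the injective linear map given by $y(F_S)=h(S)$, $y(J_S)=2h(N)-h(S)$.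
2. $\sum_Sc_Sh(S)\ge0$ holds for all entropic $h$ if and only if $\sum_{c_S>0}c_S\,y(F_S)+\sum_{c_S<0}|c_S|\,(y(J_S)-2y(F_N))\ge0$ holds on $K$.

**Theorem B.** For $n=4$, $K$ is not polyhedral. So the conjecture is false.

**Theorem C.** There are three graphs $H_1,H_2,H_3$ such that $\operatorname{trop}(\mathcal N_{\{H_1,H_2,H_3\}})\subseteq\mathbb R^3$ is not polyhedral. So no finite set of pure binomial inequalities determines it. Three is least possible: for $\ell\le2$ the tropicalization is always polyhedral.

The last sentence of Theorem C is Proposition 1. We prove Theorem A first, then show that $\mathcal E_4$ is not polyhedral, and then combine.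

## Coset graphs give exact counts, provided types are respected

The inequalities of the first section hold for every $G$. To fill out the face we need graphs $G$ for which they are close to equalities, with a prescribed entropy vector. Groups provide them. To state the count we record which vertex plays which role.

**Definition.** A **typed graph** is a graph $W$ with a homomorphism $t:W\to T$. A vertex $v$ has type $S$ if $t(v)=x_S$. For typed graphs $F,W$, let $\hom_t(F,W)$ be the number of homomorphisms $F\to W$ that preserve types.

The graphs $F_S$ and $J_S$ are typed in the obvious way. Since $T$ is bipartite, every typed graph is bipartite.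

Let $\Gamma$ be a finite group with subgroups $\Gamma_1,\dots,\Gamma_n$. Put $\Gamma_S=\bigcap_{i\in S}\Gamma_i$ and $h_\Gamma(S)=\log(|\Gamma|/|\Gamma_S|)$. Let $W=W_\Gamma$ be the typed graph whose vertices of type $S$ are the left cosets of $\Gamma_S$, taken disjointly for different $S$. For $|S|\ge2$ and $i\in S$, join each coset of $\Gamma_S$ to the unique coset of $\Gamma_i$ that contains it.

**Lemma 2.** $\hom_t(F_S,W_\Gamma)=e^{h_\Gamma(S)}$ and $\hom_t(J_S,W_\Gamma)=e^{2h_\Gamma(N)-h_\Gamma(S)}$ for all $S\in\mathcal S$.

**Proof.** For $F_{\{i\}}$ we count cosets of $\Gamma_i$. For $2\le|S|<n$, the image of $x_S$ is a coset of $\Gamma_S$, and it determines the image of each leaf, so the count is $|\Gamma|/|\Gamma_S|$.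

For $F_N=T$, let $x_N\mapsto a\Gamma_N$. This forces $x_i\mapsto a\Gamma_i$ for every $i$. If $2\le|R|<n$, the image of $x_R$ is a coset of $\Gamma_R$ that is contained in $a\Gamma_i$ for every $i\in R$, hence in $\bigcap_{i\in R}a\Gamma_i=a\Gamma_R$; so it equals $a\Gamma_R$. Conversely these images define a type-preserving homomorphism. The count is $|\Gamma|/|\Gamma_N|=e^{h_\Gamma(N)}$.

A type-preserving homomorphism from $J_S$ is a pair of such maps from $T$ that agree at $x_i$ for $i\in S$. So it is a pair $(a\Gamma_N,b\Gamma_N)$ with $a\Gamma_i=b\Gamma_i$ for all $i\in S$, that is, with $a^{-1}b\in\Gamma_S$. There are $|\Gamma|/|\Gamma_N|$ choices of $a\Gamma_N$, and then $b\Gamma_N$ is one of the $|\Gamma_S|/|\Gamma_N|$ cosets of $\Gamma_N$ inside $a\Gamma_S$. Finally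
$$\frac{|\Gamma|}{|\Gamma_N|}\cdot\frac{|\Gamma_S|}{|\Gamma_N|}=\Bigl(\frac{|\Gamma|}{|\Gamma_N|}\Bigr)^2\cdot\frac{|\Gamma_S|}{|\Gamma|}=e^{2h_\Gamma(N)-h_\Gamma(S)}.\qquad\square$$

So the logarithms of the typed counts are exactly $L(h_\Gamma)$. For example, let $n=2$, $\Gamma=\mathbb Z_2^2$, with $\Gamma_1,\Gamma_2$ the two coordinate subgroups. There are two vertices of type $\{1\}$, two of type $\{2\}$ and four of type $\{1,2\}$, and $W_\Gamma$ is an 8-cycle. The typed counts of $F_1,F_2,F_{12}$ are $2,2,4$, and those of $J_1,J_2,J_{12}$ are $8,8,4$.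

The sensible first attempt is now to take $\mathcal U=\{F_S\}\cup\{J_S\}$ and $G=W_\Gamma$. It stops at the first coordinate. A homomorphism need not preserve types: in the example $\hom(F_1,W_\Gamma)$ is the number of all vertices, $8$ and not $2$. A cleverer choice of $G$ cannot repair this. As plain graphs $F_{\{1\}}$ and $F_{\{2\}}$ are both $K_1$, so $y(F_1)=y(F_2)$ on the whole tropicalization, while $L(h)$ has different values there when $X_1$ is a fair bit and $X_2$ is constant. We must therefore change the graphs so that ordinary homomorphisms are forced to respect types, and we must do so without spoiling the two inequalities that hold for every $G$.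

## Marking types with triangle-free graphs under an apex

The plan is to hang on each vertex of type $S$ a rigid marker depending only on $S$. Triangles will locate the markers, and the absence of homomorphisms between different markers will keep the types apart.

**Lemma 3.** There are graphs $P_S$ ($S\in\mathcal S$) that are connected, triangle-free, non-bipartite, and satisfy $\hom(P_S,P_{S'})=0$ for $S\ne S'$.

**Proof.** Enumerate the types. Take $C_5$ for the first one. Erdős' theorem (*Graph theory and probability*, 1959) provides graphs of arbitrarily large girth and chromatic number. So, given the preceding graph, there is a graph whose girth exceeds the odd girth (the length of a shortest odd cycle) of the preceding graph and whose chromatic number exceeds that of the preceding graph. Replace it by a component of the largest chromatic number; this keeps both properties and makes it connected. All later graphs have chromatic number at least $4$ and girth at least $6$, so all graphs are non-bipartite and triangle-free. Since the odd girth is at least the girth, odd girths strictly increase along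 the list, so the girth of each graph exceeds the odd girths of all earlier ones.

Suppose an earlier graph $P$ maps to a later graph $P'$. A shortest odd cycle of $P$ maps to a closed walk of the same odd length in $P'$. Such a walk contains an odd cycle of at most that length, which is smaller than the girth of $P'$, a contradiction. A homomorphism from a later to an earlier graph is impossible because the chromatic number of the later graph is larger. $\square$

**Definition.** For a typed graph $W$, let $\hat W$ be obtained by adding, for each $v\in V(W)$ of type $S$, a new disjoint copy $P^v$ of $P_S$ and joining all its vertices to $v$. The sets $Q^v=\{v\}\cup V(P^v)$, called **cones of $\hat W$**, partition $V(\hat W)$.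

If $W$ is one vertex whose type has marker $C_5$, then $\hat W$ is the wheel with five spokes.

**Lemma 4.** Let $Q$ be the graph consisting of $P_S$ and an apex $a$ joined to all of $P_S$. If $\psi:Q\to\hat W$ is a homomorphism, then $\psi(a)=w$ for some $w\in V(W)$ of type $S$, and $\psi(P_S)\subseteq P^w$.

**Proof.** **Step 1: the image lies in one cone.** Every triangle of $\hat W$ lies in a single cone. Indeed $W$ is bipartite, so a triangle must use a vertex of some $P^w$, and all neighbors of that vertex lie in $Q^w$. Now $P_S$ is connected with more than one vertex, so every vertex of $P_S$ lies on an edge of $P_S$ and hence on a triangle of $Q$ that contains $a$. Triangles map to triangles. So each vertex of $Q$ is sent into the cone that contains $\psi(a)$, and $\psi(Q)\subseteq Q^w$ for that cone. Let $R$ be the type of $w$.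

**Step 2: the apex goes to $w$.** Suppose $\psi(a)=p\in P^w$. Then $\psi(P_S)$ lies in the neighborhood of $p$, which consists of $w$ and the neighbors of $p$ in $P^w$. The latter form an independent set because $P_R$ is triangle-free. So the neighborhood of $p$ induces a star, which is bipartite, and a homomorphism from $P_S$ to it makes $P_S$ bipartite, a contradiction. Hence $\psi(a)=w$.

**Step 3: the type is right.** Vertices of $P_S$ are adjacent to $a$, so they are not sent to $w$, and $\psi(P_S)\subseteq Q^w\setminus\{w\}=V(P^w)$. This gives a homomorphism $P_S\to P_R$, so $R=S$ by Lemma 3. $\square$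

**Corollary 5.** For typed graphs $F,W$ we have $\hom(\hat F,\hat W)=c_F\cdot\hom_t(F,W)$, where $c_F=\prod_{v\in V(F)}\hom(P_{S(v)},P_{S(v)})\ge1$, $S(v)$ being the type of $v$. The factor $c_F$ depends only on $F$.

**Proof.** Let $\psi:\hat F\to\hat W$ be a homomorphism. Apply Lemma 4 to each cone of $\hat F$: every $v\in V(F)$ goes to a vertex $\phi(v)\in V(W)$ of the same type, and $P^v$ goes into $P^{\phi(v)}$. Edges of $F$ go to edges of $\hat W$ between vertices of $W$, and these are edges of $W$. So $\phi$ is a type-preserving homomorphism. Conversely, take a type-preserving homomorphism $\phi$ and arbitrary homomorphisms $P^v\to P^{\phi(v)}$, one for each $v$. Together they map edges of $F$, edges inside each $P^v$, and edges from $v$ to $P^v$ to edges. So they define a homomorphism $\hat F\to\hat W$. The number of choices on $P^v$ is $\hom(P_{S(v)},P_{S(v)})$, which is at least $1$ because of the identity. $\square$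

In the wheel example, $\hom(\hat W,\hat W)=\hom(C_5,C_5)=10$: a closed walk of length $5$ in $C_5$ must go once around, from one of five starting points in one of two directions.

From now on $\mathcal U=\{\hat F_S,\hat J_S:S\in\mathcal S\}$ and $K=\operatorname{trop}(\mathcal N_{\mathcal U})$. All these graphs are connected, since $F_S$ and $J_S$ are.

## The face $f=0$ is the entropy cone: proof of Theorem A

**Step 1: two inequalities valid for every $G$.** The purpose of this step is to attach an entropic vector to every graph. Let $G$ be a graph for which all counts from $\mathcal U$ are positive, and put $y(F_S)=\log\hom(\hat F_S,G)$, $y(J_S)=\log\hom(\hat J_S,G)$. Let $Y$ be a uniformly random homomorphism $\hat F_N\to G$, so that $H(Y)=y(F_N)$. Let $X_i$ be the restriction of $Y$ to the whole cone $Q^{x_i}$, and let $h(S)=H(X_i:i\in S)$. We claim that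
$$y(F_S)\ge h(S),\qquad y(J_S)\ge2y(F_N)-h(S)\qquad(\emptyset\ne S\subseteq N). \tag{4}$$

For the first inequality, $\hat F_S$ is a subgraph of $\hat F_N$ that contains the cones $Q^{x_i}$, $i\in S$. So $Y|_{\hat F_S}$ is a random homomorphism $\hat F_S\to G$ and determines $(X_i)_{i\in S}$. Hence $h(S)\le H(Y|_{\hat F_S})\le\log\hom(\hat F_S,G)$.

For the second, note that $\hat J_S$ is two copies of $\hat F_N$ glued along the cones $Q^{x_i}$, $i\in S$. Write $X_S=(X_i)_{i\in S}$, and let $Y'$ be a copy of $Y$ that, given $X_S$, has the same conditional law as $Y$ and is conditionally independent of $Y$. Then $Y$ and $Y'$ agree on the glued part, and every edge of $\hat J_S$ lies in one of the two copies, so $(Y,Y')$ is a random homomorphism $\hat J_S\to G$. Since $X_S$ is a function of $Y$ and also of $Y'$,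
$$H(Y,Y')=h(S)+H(Y|X_S)+H(Y'|X_S)=h(S)+2\bigl(H(Y)-h(S)\bigr)=2y(F_N)-h(S),$$
and this is at most $\log\hom(\hat J_S,G)$. This proves (4).

**Step 2: passage to $K$.** We show that for each $y\in K$ there is $\hat h\in\mathcal E_n$ that satisfies (4) in place of $h$. Write $y=\lim y_k$ with $y_k\in\log_{\tau_k}(\mathcal N_{\mathcal U})$ and $\tau_k\to\infty$. Let $h_k$ be the vector that Step 1 gives for the corresponding graph, and put $\hat h_k=h_k/\log\tau_k\in\mathcal E_n$. Dividing (4) by $\log\tau_k$ shows that $y_k$ and $\hat h_k$ satisfy (4). In particular $0\le\hat h_k(S)\le y_k(F_S)$, which is bounded. So a subsequence of $\hat h_k$ converges to some $\hat h$, which lies in the closed cone $\mathcal E_n$, and (4) passes to the limit.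

**Step 3: the face lies in $L(\mathcal E_n)$.** Adding the two inequalities in (4) gives $y(F_S)+y(J_S)\ge2y(F_N)$, so $f_S\ge0$ on $K$ for all $S$. If $y\in K$ and $f(y)=0$, then all $f_S(y)=0$, and all inequalities in (4) are equalities for $\hat h$. So $y(F_S)=\hat h(S)$ for all $S$, in particular $y(F_N)=\hat h(N)$, and then $y(J_S)=2\hat h(N)-\hat h(S)$. Thus $y=L(\hat h)$, and $K\cap\{f=0\}\subseteq L(\mathcal E_n)$.

**Step 4: $L(h)\in K$ for laws with rational probabilities.** Here the coset graphs enter. By Lemma 2 and Corollary 5, the vector of logarithms of the counts from $\mathcal U$ in $\hat W_\Gamma$ is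
$$L(h_\Gamma)+\kappa, \tag{5}$$
where $\kappa$, with entries $\log c_{F_S}$ and $\log c_{J_S}$, does not depend on $\Gamma$.

Let $(X_1,\dots,X_n)$ have a joint law $p$ on $\prod_i\mathcal X_i$ with rational probabilities, and let $h$ be its entropic vector. Let $m$ run over the multiples of a common denominator. Take a sequence $z\in(\prod_i\mathcal X_i)^m$ in which each $x$ occurs exactly $m\,p(x)$ times. Let $\Gamma=\mathrm{Sym}(m)$ permute positions, and let $\Gamma_i$ be the stabilizer of the sequence of $i$-th coordinates of $z$. Then $\Gamma_S$ is the stabilizer of the sequence of $S$-coordinates, in which the value $x_S$ occurs $m\,p_S(x_S)$ times, where $p_S$ is the marginal law. So $|\Gamma_S|=\prod_{x_S}(m\,p_S(x_S))!$. By Stirling's formula $\log k!=k\log k-k+O(\log(k+1))$,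
$$h_\Gamma(S)=\log m!-\sum_{x_S}\log\bigl(m\,p_S(x_S)\bigr)!=-m\sum_{x_S}p_S(x_S)\log p_S(x_S)+O(\log m)=m\,h(S)+O(\log m).$$
The terms $m\log m$ and $-m$ cancel because $\sum_{x_S}p_S(x_S)=1$. With $\tau=e^m$, the vector (5) becomes the point $\frac1m(L(h_\Gamma)+\kappa)$ of $\log_\tau(\mathcal N_{\mathcal U})$, and this converges to $L(h)$. By the definition of the tropicalization, $L(h)\in K$. The factors $c_F$ have disappeared in the limit.

**Step 5: all of $L(\mathcal E_n)$ lies in the face.** Rational laws are dense among the laws on a given finite set, entropy is continuous, and $K$ is closed. So $L(h)\in K$ for every entropic $h$. Since $K$ is a closed convex cone by (1), $L(\mathcal E_n)\subseteq K$. Moreover $f_S(L(h))=h(S)+(2h(N)-h(S))-2h(N)=0$ for every $S$. Together with Step 3 this gives $K\cap\{f=0\}=L(\mathcal E_n)$. The map $L$ is injective because $h$ can be read off from the coordinates $y(F_S)$. This proves part 1.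

**Step 6: part 2.** Suppose $\sum_Sc_Sh(S)\ge0$ for all entropic $h$, hence on $\mathcal E_n$. For $y\in K$ take $\hat h$ from Step 2. Then $y(F_S)\ge\hat h(S)$ and $y(J_S)-2y(F_N)\ge-\hat h(S)$, so
$$\sum_{c_S>0}c_S\,y(F_S)+\sum_{c_S<0}|c_S|\,(y(J_S)-2y(F_N))\ \ge\ \sum_{c_S>0}c_S\hat h(S)-\sum_{c_S<0}|c_S|\hat h(S)=\sum_Sc_S\hat h(S)\ge0.$$
Conversely, suppose the lifted inequality holds on $K$. Evaluate it at $L(h)\in K$ for an entropic $h$: since $y(F_S)=h(S)$ and $y(J_S)-2y(F_N)=-h(S)$ there, its value is $\sum_Sc_Sh(S)$. $\blacksquare$

## A linear test that every polyhedral cone passes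

To show that a cone is not polyhedral we use the following property.

**Lemma 6.** Let $P$ be a polyhedral cone and let $f,g$ be linear functionals with $f\ge0$ on $P$ and $g\ge0$ on $P\cap\{f=0\}$. Then $g+Mf\ge0$ on $P$ for some $M\ge0$.

**Proof.** By the Minkowski–Weyl theorem, $P$ is generated by finitely many vectors $r_i$. If $f(r_i)=0$, then $g(r_i)\ge0$, so $(g+Mf)(r_i)\ge0$ for every $M\ge0$. For the finitely many $r_i$ with $f(r_i)>0$, choose $M\ge0$ with $M\ge-g(r_i)/f(r_i)$. Then $g+Mf$ is nonnegative on all generators. $\square$

A round cone fails the test. Let $P=\{(x,y,z):x,z\ge0,\ xz\ge y^2\}$, $f=x$, $g=y$. On $x=0$ we have $y=0$, so $g\ge0$ there. But $(1,-t,t^2)\in P$ has $g+Mf=-t+M<0$ for $t>M$. We shall find such a pair $f,g$ on $\mathcal E_4$.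

Write $A,B,C,D$ for $X_1,X_2,X_3,X_4$ and set
$$E=I(C{:}D|A)+I(C{:}D|B)+I(A{:}B)-I(C{:}D),\qquad\delta=I(A{:}C|D)+I(A{:}D|C)\ge0.$$
As linear functionals of $h$,
$$E=h(13)+h(14)+h(23)+h(24)+h(34)-h(12)-h(3)-h(4)-h(134)-h(234),$$
$$\delta=h(13)+h(14)+2h(34)-h(3)-h(4)-2h(134).$$
The functional $\delta$ plays the role of $f$ and $E$ that of $g$. That $\mathcal E_4$ is not polyhedral is due to Matúš (*Infinitely many information inequalities*, ISIT 2007); the next two sections give a self-contained proof.

## Many conditional copies of $A$ force $E\ge0$ where $\delta=0$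

**Proposition 7 (Matúš).** For every integer $k\ge1$ and all $A,B,C,D$,
$$kE+I(C{:}D|A)+\frac{k(k+1)}2\,\delta\ge0. \tag{6}$$
Consequently, if $h\in\mathcal E_4$ and $\delta(h)=0$, then $E(h)\ge0$.

The method is to add auxiliary variables and see how $E$ changes when we condition on them. For a random variable $Z$ let
$$E(Z)=I(C{:}D|AZ)+I(C{:}D|BZ)+I(A{:}B|Z)-I(C{:}D|Z).$$

**Step 1: the cost of conditioning on one more variable.** We claim: if $I(R{:}AB|CDZ)=0$, then
$$E(Z)\ge E(RZ)-I(R{:}C|DZ)-I(R{:}D|CZ). \tag{7}$$

Everything below is conditioned on $Z$, which we suppress. From (3), expanding $I(C{:}DR)$ in two ways gives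
$$I(C{:}D)-I(C{:}D|R)=I(R{:}C)-I(R{:}C|D),$$
and the same expansion conditioned on $A$ gives
$$I(C{:}D|A)-I(C{:}D|RA)=I(C{:}R|A)-I(C{:}R|AD).$$
Similarly $I(A{:}B)-I(A{:}B|R)=I(R{:}A)-I(R{:}A|B)$. As $I(R{:}A|B)=I(R{:}AB)-I(R{:}B)$, this reads
$$I(A{:}B)-I(A{:}B|R)=I(R{:}A)+I(R{:}B)-I(R{:}AB).$$

We bound the second of these differences from below. First, $I(C{:}R|A)=I(R{:}AC)-I(R{:}A)\ge I(R{:}C)-I(R{:}A)$. Second,
$$I(C{:}R|AD)\le I(R{:}AC|D)=I(R{:}C|D)+I(R{:}A|CD)=I(R{:}C|D),$$
since $I(R{:}A|CD)\le I(R{:}AB|CD)=0$. So
$$I(C{:}D|A)-I(C{:}D|RA)\ge I(R{:}C)-I(R{:}A)-I(R{:}C|D),$$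
and the same argument with $B$ in place of $A$ gives $I(C{:}D|B)-I(C{:}D|RB)\ge I(R{:}C)-I(R{:}B)-I(R{:}C|D)$.

Add these two bounds and the identity for $I(A{:}B)$, and subtract the identity for $I(C{:}D)$. The terms $I(R{:}A)$ and $I(R{:}B)$ cancel, two copies of $I(R{:}C)-I(R{:}C|D)$ appear and one is subtracted, so
$$E-E(R)\ge I(R{:}C)-I(R{:}C|D)-I(R{:}AB).$$
Finally $I(R{:}AB)\le I(R{:}ABCD)=I(R{:}CD)+I(R{:}AB|CD)=I(R{:}CD)=I(R{:}C)+I(R{:}D|C)$. Substituting gives $E-E(R)\ge-I(R{:}C|D)-I(R{:}D|C)$, which is (7).

**Step 2: copies that cost at most $\delta$ each.** Extend the probability space by $A_1,\dots,A_{k+1}$ which, given $(C,D)$, are i.i.d. with the conditional law of $A$ given $(C,D)$ and are jointly independent of $(A,B)$. Write $A_{\le j}=(A_1,\dots,A_j)$ and $A_{<j}=A_{\le j-1}$. Given $(C,D)$, the variables $A_j$, $A_{<j}$ and $(A,B)$ are independent, so $I(A_j{:}AB|CDA_{<j})=0$ and (7) applies with $R=A_j$, $Z=A_{<j}$. The cost is controlled by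
$$I(A_j{:}C|DA_{<j})\le I(A_j{:}CA_{<j}|D)=I(A_j{:}C|D)+I(A_j{:}A_{<j}|CD)=I(A{:}C|D).$$
Here the last mutual information vanishes by conditional independence, and $(A_j,C,D)$ has the same law as $(A,C,D)$. In the same way, exchanging $C$ and $D$, $I(A_j{:}D|CA_{<j})\le I(A{:}D|C)$. So $E(A_{<j})\ge E(A_{\le j})-\delta$, and by induction
$$E\ge E(A_{\le j})-j\delta\qquad(1\le j\le k).$$

**Step 3: a telescoping lower bound.** Put $a_j=I(C{:}D|A_{\le j})$, for $1\le j\le k+1$. Given $(C,D)$, the variables $A,A_1,\dots,A_j$ are i.i.d., so $I(C{:}D|AA_{\le j})=a_{j+1}$. Dropping two nonnegative terms from $E(A_{\le j})$ gives $E(A_{\le j})\ge a_{j+1}-a_j$. Hence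
$$E\ge a_{j+1}-a_j-j\delta\qquad(1\le j\le k). \tag{8}$$

Look at what one copy gives. For $j=1$, (8) yields $E\ge-a_1-\delta=-I(C{:}D|A)-\delta$. On $\delta=0$ this says only $E\ge-I(C{:}D|A)$, and one copy stops here: the term $I(C{:}D|A)$ need not vanish. But (8) bounds the same number $E$ for every $j$, and the differences $a_{j+1}-a_j$ cannot all be very negative, since their partial sums are at least $-a_1$. So we sum.

**Step 4: summation.** Adding (8) over $j=1,\dots,k$ and using $a_{k+1}\ge0$ and $a_1=I(C{:}D|A)$,
$$kE\ge a_{k+1}-a_1-\frac{k(k+1)}2\delta\ge-I(C{:}D|A)-\frac{k(k+1)}2\delta.$$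
This is (6). It is linear in the entropic vector of $(A,B,C,D)$ alone, so it holds on $\mathcal E_4$. If $h\in\mathcal E_4$ and $\delta(h)=0$, divide by $k$ and let $k\to\infty$: the value of $I(C{:}D|A)$ at $h$ is a fixed number, so $E(h)\ge0$. $\square$

## Noisy bits with $E+M\delta<0$

In (6), the coefficient of $\delta$ relative to that of $E$ is $(k+1)/2$, which is unbounded. The next statement shows that no fixed multiple of $\delta$ can do the job.

**Proposition 8.** For every $M\ge0$ there is an entropic $h$ with $E(h)+M\delta(h)<0$.

**Step 1: the variables.** Let $0<\eta<\frac12$ and $\varepsilon=\eta^2$. Let $B$ be a uniform bit, and let $C=B\oplus N_1$, $D=B\oplus N_2$, where $N_1,N_2$ are bits equal to $1$ with probability $\eta$, independent of each other and of $B$. Put $q_1=(1-\eta)^2$ and $q_0=\eta^2$; these are the probabilities of $C=D=1$ given $B=1$ and given $B=0$. Let $A=0$ if $(C,D)\ne(1,1)$. If $C=D=1$, let $A=1$ with conditional probability $\varepsilon/q_B$, which is at most $1$, and $A=0$ otherwise.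

**Step 2: two terms of $E$ vanish.** We have $P(A=1|B=b)=q_b\cdot\varepsilon/q_b=\varepsilon$ for both $b$, so $I(A{:}B)=0$. Also $C,D$ are independent given $B$, so $I(C{:}D|B)=0$. Hence, by (3),
$$E=I(C{:}D|A)-I(C{:}D)=I(A{:}CD)-I(A{:}C)-I(A{:}D),$$
$$\delta=2I(A{:}CD)-I(A{:}C)-I(A{:}D).$$

**Step 3: estimate of the three mutual informations.** Let $X$ be one of $C$, $D$, $(C,D)$, with law $Q$. Given $A=1$, $X$ is a fixed value $x_0$; put $q=Q(x_0)$. Given $A=0$, $X$ has law $Q^0=(Q-\varepsilon\mathbf 1_{x_0})/(1-\varepsilon)$, since $P(A=1)=\varepsilon$. Mutual information is the average of the relative entropies of the conditional laws of $X$ given $A$ with respect to $Q$, so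
$$I(A{:}X)=\varepsilon\log\frac1q+r,\qquad r=(1-\varepsilon)D(Q^0\|Q)\ge0.$$
By Jensen's inequality, $D(Q^0\|Q)=\sum_xQ^0(x)\log\frac{Q^0(x)}{Q(x)}\le\log\sum_x\frac{Q^0(x)^2}{Q(x)}=\log(1+\chi^2)\le\chi^2$, where $\chi^2=\sum_x(Q^0(x)-Q(x))^2/Q(x)$. (All values of $X$ have positive probability.) Since $Q^0-Q=\frac{\varepsilon}{1-\varepsilon}(Q-\mathbf 1_{x_0})$ and
$$\sum_x\frac{(Q(x)-\mathbf 1_{x_0}(x))^2}{Q(x)}=1-2+\frac1q=\frac1q-1,$$
we get $0\le r\le\frac{\varepsilon^2}{1-\varepsilon}\bigl(\frac1q-1\bigr)$.

For $X=C$ or $X=D$, $q=\frac12$. For $X=(C,D)$, $q=\frac12(q_0+q_1)=\frac12-\eta+\eta^2\ge\frac14$, so $\log\frac1q=\log2+\lambda$ with $\lambda=-\log(1-2\eta+2\eta^2)$. In all cases $\frac1q-1\le3$, and $\varepsilon\le\frac12$, so $r\le6\varepsilon^2$.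

**Step 4: conclusion.** We use the upper bound on $I(A{:}CD)$, and $I(A{:}C),I(A{:}D)\ge\varepsilon\log2$. Then
$$E\le\varepsilon(\log2+\lambda)+6\varepsilon^2-2\varepsilon\log2=-\varepsilon(\log2-\lambda-6\varepsilon),\qquad\delta\le2\varepsilon\lambda+12\varepsilon^2,$$
$$E+M\delta\le-\varepsilon\,(\log2-\lambda-6\varepsilon-2M\lambda-12M\varepsilon).$$
As $\eta\to0$, both $\lambda$ and $\varepsilon$ tend to $0$, so the bracket tends to $\log2>0$. For small $\eta$ the right-hand side is negative. $\square$

Propositions 7 and 8, with Lemma 6 applied to $\delta$ and $E$, show that $\mathcal E_4$ is not polyhedral.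

## The cone $K$ is not polyhedral for $n=4$: proof of Theorem B

Rather than transfer the conclusion for $\mathcal E_4$ through the face, we produce functionals on $K$ itself that fail the test of Lemma 6; these same functionals are needed for Theorem C. Let $n=4$. Put
$$g(y)=E\bigl((y(F_S))_S\bigr),$$
and let $\tilde\delta$ be the lift of $\delta$ as in Theorem A(2):
$$\tilde\delta=y(F_{13})+y(F_{14})+2y(F_{34})+(y(J_3)-2y(F_N))+(y(J_4)-2y(F_N))+2(y(J_{134})-2y(F_N)).$$
Let $f'=f+\tilde\delta$.

**Step 1: $f'\ge0$ on $K$.** We have $f\ge0$ on $K$ by Theorem A(1). Since $\delta\ge0$ on entropic vectors, $\tilde\delta\ge0$ on $K$ by Theorem A(2).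

**Step 2: $g\ge0$ on $K\cap\{f'=0\}$.** If $y\in K$ and $f'(y)=0$, then $f(y)=0$ and $\tilde\delta(y)=0$. By Theorem A(1), $y=L(\hat h)$ with $\hat h\in\mathcal E_4$. On $L(\hat h)$ the lift takes the value $\delta(\hat h)$, so $\delta(\hat h)=0$. By Proposition 7, $g(y)=E(\hat h)\ge0$.

**Step 3: no $M$ works.** Let $M\ge0$ and take $h$ from Proposition 8. Then $L(h)\in K$, $f(L(h))=0$, $\tilde\delta(L(h))=\delta(h)$ and $g(L(h))=E(h)$, so
$$(g+Mf')(L(h))=E(h)+M\delta(h)<0.$$

By Lemma 6, $K$ is not polyhedral, hence not a rational polyhedral cone. So the statement that $\operatorname{trop}(\mathcal N_{\mathcal U})$ is a rational polyhedral cone for every finite $\mathcal U$ is false. $\blacksquare$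

## Compressing thirty graphs into three: proof of Theorem C

For $n=4$ the collection $\mathcal U$ has $30$ members, but the obstruction involves only two functionals, $f'$ and $g$. Homomorphism counts multiply over disjoint unions: if $H$ is a disjoint union of graphs of $\mathcal U$ with given multiplicities, then $\log\hom(H,G)$ is the linear form in the coordinates of $\log\mathcal N_{\mathcal U}$ with these multiplicities as coefficients. The first thought is to realize $f'$ and $g$ directly as such forms. This stops because multiplicities cannot be negative: the coefficient of $y(F_N)$ in $f'$ is $1-30-8=-37$, and $g$ has coefficients $-1$. We repair this with a third form, which also controls closures.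

**Step 1: the three graphs.** Let $u$ be the sum of all $30$ coordinates. The functionals $f'$ and $g$ have integer coefficients, so for a sufficiently large positive integer $c$ (in fact $c=38$ is enough, as $-37$ is the smallest coefficient of $f'$ and $-1$ that of $g$) the forms $f'+cu$ and $g+cu$ have positive integer coefficients. Let
$$\Phi=(u,\ f'+cu,\ g+cu):\mathbb R^{30}\to\mathbb R^3,$$
and let $H_j$ be the disjoint union of the graphs of $\mathcal U$ with multiplicities given by the coefficients of the $j$-th component of $\Phi$.

**Step 2: the tropicalization is $\Phi(K)$.** All multiplicities are positive, so for each $j$ we have $\hom(H_j,G)>0$ if and only if all counts from $\mathcal U$ are positive. Therefore $\log\mathcal N_{\{H_1,H_2,H_3\}}=\Phi(\log\mathcal N_{\mathcal U})$. By (1) and linearity,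
$$K':=\operatorname{trop}(\mathcal N_{\{H_1,H_2,H_3\}})=\operatorname{cl}\Phi(\operatorname{cone}\log\mathcal N_{\mathcal U}).$$
A linear image of a closed cone need not be closed, so we check that $\Phi(K)$ is. Let $y_k\in K$ with $\Phi(y_k)$ convergent. Then $u(y_k)$ is bounded. By (2), all coordinates of $y_k$ are nonnegative, and their sum is bounded, so $(y_k)$ is bounded. A subsequence converges to some $y\in K$, as $K$ is closed, and $\Phi(y)=\lim\Phi(y_k)$. So $\Phi(K)$ is closed. By (1) and continuity of $\Phi$,
$$\Phi(\operatorname{cone}\log\mathcal N_{\mathcal U})\subseteq\Phi(K)\subseteq\operatorname{cl}\Phi(\operatorname{cone}\log\mathcal N_{\mathcal U}).$$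
Taking closures gives $K'=\Phi(K)$.

**Step 3: the test fails in $\mathbb R^3$.** On $\mathbb R^3$ let $f''(z)=z_2-cz_1$ and $g''(z)=z_3-cz_1$. Then $f''\circ\Phi=f'$ and $g''\circ\Phi=g$. Since $K'=\Phi(K)$, the three steps in the proof of Theorem B translate as follows. First, $f''\ge0$ on $K'$. Second, if $z=\Phi(y)\in K'$ with $y\in K$ and $f''(z)=0$, then $f'(y)=0$, so $g''(z)=g(y)\ge0$. Third, for every $M\ge0$ there is $y\in K$ with $(g+Mf')(y)<0$, and then $z=\Phi(y)\in K'$ has $(g''+Mf'')(z)<0$. By Lemma 6, $K'$ is not polyhedral.

**Step 4: binomial inequalities and minimality.** If finitely many pure binomial inequalities determined $K'$, then $K'$ would be the solution set of the finitely many corresponding linear inequalities, hence polyhedral, which it is not. By Proposition 1, with one or two graphs the tropicalization is always polyhedral, so three is the least number of graphs for which it can fail to be polyhedral. $\blacksquare$
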